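\title{A decidable intermediate logic with an undecidable admissibility problem}

\begin{abstract}
We construct a decidable intermediate logic whose admissible rules cannot be recognized by any algorithm. The logic is determined by a class of finite posets of depth $3$, it is locally tabular, and its admissibility problem is $\Pi^0_1$-complete. A recursively enumerable set is coded into the graphs that the middle layer of a poset of depth $3$ draws on its top layer. Both parameters are optimal: the admissibility problem of a decidable logic is always in $\Pi^0_1$, and it is decidable for every intermediate logic of depth at most $2$.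
\end{abstract}

\section{Introduction}\label{sec:intro}

Formulas are built from a countable set of variables by $\wedge,\vee,\to,\bot$. We write $\neg\varphi$ for $\varphi\to\bot$ and $\top$ for $\neg\bot$; an empty conjunction is $\top$ and an empty disjunction is $\bot$. Let $\mathrm{IPC}$ and $\mathrm{CPC}$ be intuitionistic and classical propositional logic, viewed as sets of formulas. An \emph{intermediate logic} is a set $L$ of formulas with $\mathrm{IPC}\subseteq L\subseteq\mathrm{CPC}$ that is closed under modus ponens and substitution. It is \emph{decidable} if membership in $L$ is decidable.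

A rule $\alpha_1,\dots,\alpha_n/\beta$ is \emph{admissible} for $L$ if every substitution $\sigma$ with $\sigma(\alpha_1),\dots,\sigma(\alpha_n)\in L$ satisfies $\sigma(\beta)\in L$; a substitution that violates this condition \emph{refutes} the rule. Replacing the premises by their conjunction changes nothing, so it suffices to treat rules $\alpha/\beta$ with one premise. The \emph{admissibility problem} for $L$ asks for an algorithm that decides whether a given rule is admissible for $L$.

Admissibility is at least as hard as membership, since $\varphi\in L$ if and only if $\top/\varphi$ is admissible. In the simplest case it is no harder. If $\alpha\to\beta\in L$, then $\alpha/\beta$ is admissible, and for $\mathrm{CPC}$ the converse holds: if a truth assignment refutes $\alpha\to\beta$, then substituting $\top$ and $\bot$ for the variables according to it refutes the rule. In general the definition quantifies over infinitely many substitutions, and a decision procedure has to bound the search for a refuting one. The admissibility problem for $\mathrm{IPC}$ is decidable (Rybakov), while A.~Chagrov constructed a decidable modal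 logic whose admissibility problem is undecidable. This leads to the following question, which we take from \cite{AN}.

\begin{quote}
Is there a decidable intermediate logic whose admissibility problem is undecidable?
\end{quote}

One would not look for an example among very small logics. Call $L$ \emph{locally tabular} if for every $n$ there are only finitely many formulas in $n$ variables up to $L$-equivalence, where $\varphi,\psi$ are $L$-equivalent if $\varphi\leftrightarrow\psi\in L$. For such $L$, a given rule has only finitely many essentially different substitution instances in $n$ variables, and the only unbounded parameter of the search is $n$. It is tempting to guess that $n$ can be bounded in terms of the rule; for $\mathrm{CPC}$ we just saw that $n=0$ suffices. The guess is right up to depth $2$ and wrong at depth $3$.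

The \emph{depth} of a finite poset is the largest number of points in a chain. Let $\mathrm{BD}_2$ be the least intermediate logic containing $p\vee(p\to(q\vee\neg q))$; an intermediate logic has \emph{depth at most $2$} if it contains $\mathrm{BD}_2$. A set is $\Sigma^0_1$ if it is recursively enumerable and $\Pi^0_1$ if its complement is; it is \emph{complete} for one of these classes if it belongs to the class and every set of the class is its preimage under a computable function. Complete sets are undecidable. The logic of a class of posets is defined in Section~\ref{sec:kripke}.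

\begin{theorem}\label{thm:main}
There is a decidable intermediate logic $L$ whose admissibility problem is undecidable. Moreover, $L$ is the logic of a class of finite posets of depth $3$, it is locally tabular, and its admissibility problem is $\Pi^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\textup{(a)} For every decidable $L$ the admissibility problem is in $\Pi^0_1$, so the complexity in Theorem~\ref{thm:main} is maximal.
\textup{(b)} Every intermediate logic of depth at most $2$ has a decidable admissibility problem, so depth $3$ in Theorem~\ref{thm:main} is minimal.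
\end{theorem}

Section~\ref{sec:rules} attaches a rule to each finite poset, so that refuting the rule becomes a mapping problem for posets, and shows at depth $2$ the gluing argument that drives the whole paper. Section~\ref{sec:two} proves Theorem~\ref{thm:sharp}. Sections~\ref{sec:graphs}--\ref{sec:nonadm} prove Theorem~\ref{thm:main}; the plan is explained at the start of Section~\ref{sec:graphs}.

\section{Finite Kripke models}\label{sec:kripke}

All posets are finite. For a point $x$ of a poset $P$ let ${\uparrow}x=\{y: y\ge x\}$, and let $\max(x)$ be the nonempty set of maximal points of $P$ in ${\uparrow}x$. An \emph{upset} is a set $X\subseteq P$ with ${\uparrow}x\subseteq X$ for all $x\in X$. The upsets form a Heyting algebra $\mathrm{Up}(P)$ under $\cap,\cup,\emptyset$ and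
\[
X\to Y=\{x:\ {\uparrow}x\cap X\subseteq Y\}.
\]

Fix a finite set of variables; its subsets are called \emph{colors}, and $\mathbf 0$ is the empty color. A \emph{model} $M$ for these variables is a poset with a color $\mathrm{col}(x)$ at each point, such that $x\le y$ implies $\mathrm{col}(x)\subseteq\mathrm{col}(y)$. The truth set $\|\varphi\|\in\mathrm{Up}(M)$ of a formula is computed in $\mathrm{Up}(M)$ from $\|q\|=\{x:q\in\mathrm{col}(x)\}$. We write $x\models\varphi$ for $x\in\|\varphi\|$, say that $\varphi$ is \emph{true in $M$} if $\|\varphi\|=M$, and call an upset \emph{definable} if it is a truth set. Whether $x\models\varphi$ depends only on the submodel ${\uparrow}x$. At a maximal point truth is classical, and $x\models\neg\varphi$ if and only if $\varphi$ is false at all points of $\max(x)$. For a color $\gamma$ let $\chi_\gamma=\bigwedge_{q\in\gamma}q\wedge\bigwedge_{q\notin\gamma}\neg q$. At a maximal point $z$ it is true exactly when $\mathrm{col}(z)=\gamma$, so for every set $R$ of colors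
\begin{equation}\label{eq:chi}
x\models\neg\bigvee_{\gamma\notin R}\chi_\gamma\iff \mathrm{col}[\max(x)]\subseteq R .
\end{equation}
Thus formulas can read off which colors occur at the maximal points above $x$.

A formula is \emph{valid} in $P$ if it is true in every model on $P$. The \emph{logic} $\mathrm{Log}(\mathcal C)$ of a nonempty class $\mathcal C$ of nonempty posets is the set of formulas valid in all members of $\mathcal C$. It contains $\mathrm{IPC}$, is closed under modus ponens and substitution, and is contained in $\mathrm{CPC}$ because every truth assignment can be placed at a maximal point of a member of $\mathcal C$. So it is an intermediate logic.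

A map $f:P\to P'$ is a \emph{p-morphism} if $f({\uparrow}x)={\uparrow}f(x)$ for all $x\in P$. Such a map is monotone, and its image is an upset.

\begin{lemma}\label{lem:pmor}
Let $f:P\to P'$ be a p-morphism.
\begin{itemize}
\item[(a)] $\max(f(x))=f[\max(x)]$ for all $x$; in particular, maximal points go to maximal points.
\item[(b)] $f^{-1}:\mathrm{Up}(P')\to\mathrm{Up}(P)$ is a homomorphism of Heyting algebras.
\item[(c)] If $P,P'$ are models and $f$ preserves colors, then $x\models\varphi$ if and only if $f(x)\models\varphi$.
\item[(d)] If $f$ is onto, every formula valid in $P$ is valid in $P'$.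
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $z$ is maximal, then ${\uparrow}f(z)=\{f(z)\}$, which gives $\supseteq$. If $v\in\max(f(x))$, write $v=f(y)$ with $y\ge x$ and take $z\in\max(y)$; then $f(z)\ge v$, so $f(z)=v$.
(b) Only $\to$ needs a check: $f(x)\in X\to Y$ means $f({\uparrow}x)\cap X\subseteq Y$, that is, ${\uparrow}x\cap f^{-1}(X)\subseteq f^{-1}(Y)$.
(c) follows from (b) by induction on $\varphi$, and (d) follows from (c) by pulling colors back along $f$.
\end{proof}

To build a substitution we shall have to show that many upsets are definable. The next lemma reduces this task to separating points.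

\begin{lemma}\label{lem:sub}
Let $H$ be a subalgebra of $\mathrm{Up}(P)$. Write $x\preceq y$ if every $X\in H$ containing $x$ contains $y$, and $x\equiv y$ if $x\preceq y\preceq x$.
\begin{itemize}
\item[(a)] If $x\preceq y$, there is $x'\ge x$ with $x'\equiv y$. Hence, if $v\equiv w$ and $v\le v_1$, there is $w_1\ge w$ with $w_1\equiv v_1$.
\item[(b)] If $\equiv$ is equality, then $H=\mathrm{Up}(P)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that no $z\ge x$ satisfies $z\equiv y$. Split ${\uparrow}x$ into $I=\{z: y\not\preceq z\}$ and $J=\{z:y\preceq z\}$. For $z\in I$ pick $Z_z\in H$ with $y\in Z_z$, $z\notin Z_z$. For $z\in J$ we have $z\not\preceq y$, so pick $X_z\in H$ with $z\in X_z$, $y\notin X_z$. The sets $Z=\bigcap_{z\in I}Z_z$ and $X=\bigcup_{z\in J}X_z$ lie in $H$, since $P$ is finite. Every $z\ge x$ in $Z$ lies in $J$, hence in $X$. So $x\in Z\to X$, and this set lies in $H$, so $y\in Z\to X$. But $y\in Z\setminus X$, a contradiction. For the second statement, $w\preceq v\preceq v_1$ because members of $H$ are upsets.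

(b) By (a), $x\preceq y$ implies $x\le y$. Let $X$ be an upset. For $x\in X$ and $y\notin X$ we have $x\not\le y$, so some $Z_{xy}\in H$ contains $x$ and not $y$. Then $X=\bigcup_{x\in X}\bigcap_{y\notin X}Z_{xy}\in H$.
\end{proof}

\section{The rule of a finite poset}\label{sec:rules}

Let $G$ be a poset and $g$ a minimal point of $G$, so that $G\setminus\{g\}$ is an upset. Take a variable $p_X$ for every $X\in\mathrm{Up}(G)$, and let $\Delta_G$ be the conjunction of $p_\emptyset\leftrightarrow\bot$ and all formulas
\[
p_{X\cap Y}\leftrightarrow p_X\wedge p_Y,\qquad p_{X\cup Y}\leftrightarrow p_X\vee p_Y,\qquad p_{X\to Y}\leftrightarrow(p_X\to p_Y).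
\]
The \emph{rule of $(G,g)$} is $\mathsf R_{G,g}=\Delta_G\,/\,p_{G\setminus\{g\}}$. The premise forces a model to map onto part of $G$, and the conclusion says that the map avoids $g$.

\begin{lemma}\label{lem:rule}
Let $\sigma$ be a substitution and $M$ a model for the variables of the formulas $\sigma(p_X)$. Then $\sigma(\Delta_G)$ is true in $M$ if and only if there is a p-morphism $f:M\to G$ with
\begin{equation}\label{eq:pull}
\|\sigma(p_X)\|=f^{-1}(X)\quad\text{for all }X\in\mathrm{Up}(G).
\end{equation}
This map $f=f_M$ is unique, $f_M(x)$ depends only on the submodel ${\uparrow}x$, and $\sigma(p_{G\setminus\{g\}})$ is false at $x$ if and only if $f_M(x)=g$.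
\end{lemma}

\begin{proof}
The formula $\sigma(\Delta_G)$ is true in $M$ exactly when $\Psi(X)=\|\sigma(p_X)\|$ preserves $\emptyset,\cap,\cup,\to$. If \eqref{eq:pull} holds, it does so by Lemma~\ref{lem:pmor}(b).

Conversely, let $\Psi$ preserve these operations. Then $\Psi$ is monotone, and $\Psi(G)=\Psi(\emptyset\to\emptyset)=M$. Fix $x\in M$ and let $X_0$ be the intersection of all $X$ with $x\in\Psi(X)$. Then $x\in\Psi(X_0)$, so $X_0\ne\emptyset$. As $X_0=\bigcup_{w\in X_0}{\uparrow}w$, we have $x\in\Psi({\uparrow}w)$ for some $w\in X_0$, and so $X_0={\uparrow}w$. Therefore $x\in\Psi(X)$ if and only if $w\in X$. This property determines $w$, and it involves only the truth of formulas at $x$; put $f(x)=w$. Now \eqref{eq:pull} holds. If $x\le y$, then $y\in\Psi({\uparrow}f(x))$, so $f(y)\ge f(x)$. If $v\ge f(x)$, let $X={\uparrow}v$ and $Y=X\setminus\{v\}$. Then $f(x)\notin X\to Y$, so $x\notin\Psi(X)\to\Psi(Y)$, and some $y\ge x$ has $f(y)\in X\setminus Y=\{v\}$. Hence $f({\uparrow}x)={\uparrow}f(x)$. The last claim is \eqref{eq:pull} for $X=G\setminus\{g\}$.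
\end{proof}

So $\sigma$ refutes $\mathsf R_{G,g}$ in $\mathrm{Log}(\mathcal C)$ if and only if it maps \emph{every} model on a member of $\mathcal C$ to $G$ and sends some point of some model to $g$. The word ``every'' is a strong constraint: from one model that hits $g$ we can cut out a top part, glue new points below it, and ask where they go.

\begin{example}\label{ex:fork}
The \emph{$n$-fork} $\Phi_n$ ($n\ge1$) consists of a root below $n$ maximal points. Let $L_2=\mathrm{Log}\{\Phi_n:n\ge1\}$; Lemma~\ref{lem:class} will show that $L_2=\mathrm{BD}_2$.

\emph{A missing point makes a rule admissible.} Let $G=\Phi_3$, with maximal points $1,2,3$ and root $g$. Suppose that $\sigma(\Delta_G)\in L_2$ and $f_M(x)=g$ for a model $M$ on a fork. By Lemma~\ref{lem:pmor}(a) there are maximal points $s_1,s_2$ of $M$ with $f_M(s_i)=i$. Let $M^*$ be the model on $\Phi_2$ formed by $s_1,s_2$ with their colors and a new root $r^*$ of color $\mathbf 0$. Then $f_{M^*}$ exists and agrees with $f_M$ on $s_1,s_2$, so $\max(f_{M^*}(r^*))=\{1,2\}$. No point of $\Phi_3$ has this property. Hence $\mathsf R_{G,g}$ is admissible for $L_2$, although $\Delta_G\to p_{G\setminus\{g\}}\notin L_2$: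 interpret $p_X$ as $X$ on $\Phi_3$ itself.

\emph{Filling in the missing points destroys admissibility.} Let $G'$ have maximal points $1,2,3$ and, for each $T\subseteq\{1,2,3\}$ with $|T|\ge2$, a point $d_T$ below exactly the elements of $T$. Put $d_{\{i\}}=i$ and $g'=d_{\{1,2,3\}}$. Let $\lambda$ map the four colors for $q_1,q_2$ onto $\{1,2,3\}$. In a model on a fork put $f(x)=d_{T(x)}$ with $T(x)=\lambda[\mathrm{col}[\max(x)]]$. Then $f({\uparrow}x)=\{d_{T(x)}\}\cup T(x)={\uparrow}f(x)$. For $|T|\ge 2$ the preimage of $\bigcup_{T'\subseteq T}{\uparrow}d_{T'}$ is defined by \eqref{eq:chi} with $R=\lambda^{-1}(T)$, and so is the preimage of $\{i\}$ with $T=\{i\}$. These sets are $\{i\}$, ${\uparrow}d_{\{i,j\}}$ and $G'$; the only further principal upset is ${\uparrow}g'=\bigcap_{i}\bigl({\uparrow}d_{\{1,2,3\}\setminus\{i\}}\to\{1,2,3\}\bigr)$. Hence every upset $X$ of $G'$ is obtained from these sets by Heyting operations, and the same operations applied to their defining formulas give a formula $\sigma(p_X)$ for which \eqref{eq:pull} holds in all models on forks. So $\sigma(\Delta_{G'})\in L_2$, and the root of a $3$-fork whose top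 colors have $\lambda$-values $1,2,3$ is sent to $g'$. Thus $\mathsf R_{G',g'}$ is not admissible for $L_2$.
\end{example}

The two halves of the example are the two halves of the proof of Theorem~\ref{thm:main}. To refute $\mathsf R_{G,g}$, the poset $G$ must offer an image for every root that the logic allows us to glue in. At depth $2$ this is a finite condition, as we show next.

\section{The upper bound and depth two}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(a)}]
Only the values of a substitution on the variables of the rule matter. If $L$ is decidable, we list all tuples of such values and stop when we find $\sigma$ with $\sigma(\alpha)\in L$ and $\sigma(\beta)\notin L$. This enumerates the rules that are not admissible.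
\end{proof}

For part (b) we first list the logics in question. The formula $p\vee(p\to(q\vee\neg q))$ is valid in $P$ if and only if $P$ has depth at most $2$. Indeed, if it fails at $x$, there is $y\ge x$ with $x\not\models p$, $y\models p$, $y\not\models q\vee\neg q$, so $x<y$ and $y$ is not maximal; and for a chain $x<y<z$ it fails at $x$ when $\|p\|={\uparrow}y$ and $\|q\|={\uparrow}z$.

\begin{lemma}\label{lem:class}
An intermediate logic $L\supseteq\mathrm{BD}_2$ is either $\mathrm{CPC}$, or $\mathrm{Log}(\Phi_n)$ for some $n\ge1$, or $\mathrm{BD}_2=\mathrm{Log}\{\Phi_n:n\ge1\}$.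
\end{lemma}

\begin{proof}
Logics of finite depth are locally tabular (Kuznetsov, Komori), so $L$ is locally tabular. Let $\mathcal F$ be the class of finite posets with a least point in which all of $L$ is valid. We claim that $L=\mathrm{Log}(\mathcal F)$. Let $\varphi\notin L$ have variables among $p_1,\dots,p_s$. The formulas in $p_1,\dots,p_s$ modulo $L$-equivalence form a finite Heyting algebra, which validates $L$ (as $L$ is closed under substitution) and refutes $\varphi$. Like every finite distributive lattice it is isomorphic to $\mathrm{Up}(P)$ for a finite poset $P$, and the isomorphism respects $\to$, which is determined by the order. If $\varphi$ fails at $x\in P$, then ${\uparrow}x\in\mathcal F$ refutes $\varphi$.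

Members of $\mathcal F$ have depth at most $2$, so each is a single point or a fork. For $1\le j\le n$, a map $\Phi_n\to\Phi_j$ that sends root to root and maximal points onto maximal points is a p-morphism, and so is the map from $\Phi_n$ to a point. By Lemma~\ref{lem:pmor}(d), $\mathcal F$ consists of the point alone, or the point and $\Phi_1,\dots,\Phi_n$, or the point and all forks, and $L$ is $\mathrm{CPC}$, $\mathrm{Log}(\Phi_n)$, or $\mathrm{Log}\{\Phi_n:n\ge1\}$ accordingly. For $L=\mathrm{BD}_2$ the last case occurs, since its axiom is valid in all forks.
\end{proof}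

In the first two cases $L$ is the logic of one finite poset, and the number of variables in a refuting substitution can be bounded outright.

\begin{lemma}\label{lem:tab}
If $L=\mathrm{Log}(F)$ for a finite poset $F$, the admissibility problem for $L$ is decidable.
\end{lemma}

\begin{proof}
Let $\mathbf A=\mathrm{Up}(F)$ and take variables $x_c$ for $c\in\mathbf A$. Suppose that $\sigma$ refutes $\alpha/\beta$, and let $v$ be a valuation in $\mathbf A$ refuting $\sigma(\beta)$. Let $\tau(q)=x_{v(q)}$. Then $\tau\sigma(\alpha)\in L$, and $\tau\sigma(\beta)$ is refuted by $x_c\mapsto c$. So we need only consider substitutions whose values are formulas in $n=|\mathbf A|$ variables, and only up to $L$-equivalence. Two such formulas are $L$-equivalent exactly when they define the same function $\mathbf A^n\to\mathbf A$. Closing the projections and the constant $\emptyset$ under the operations produces all these finitely many functions, each with a formula defining it, and a finite test remains.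
\end{proof}

For $\mathrm{BD}_2$ we use one model that contains a copy of everything $s$ variables can describe at depth $2$. Let $\mathrm{Col}_s$ be the set of colors for $p_1,\dots,p_s$. The model $V_s$ has as maximal points the colors $\gamma\in\mathrm{Col}_s$, each of color $\gamma$. Its other points are the pairs $(\gamma,T)$ with $\emptyset\ne T\subseteq\mathrm{Col}_s$, $\gamma\subseteq\delta$ for all $\delta\in T$, and $T\ne\{\gamma\}$; such a point has color $\gamma$ and lies below exactly the elements of $T$.

\begin{lemma}\label{lem:V}
\textup{(a)} Every model for $p_1,\dots,p_s$ of depth at most $2$ has a color-preserving p-morphism to $V_s$.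
\textup{(b)} A formula in $p_1,\dots,p_s$ belongs to $\mathrm{BD}_2$ if and only if it is true in $V_s$.
\textup{(c)} Every upset of $V_s$ is definable.
\end{lemma}

\begin{proof}
(a) For a point $x$ let $\gamma=\mathrm{col}(x)$ and $T=\mathrm{col}[\max(x)]$. Send $x$ to $\gamma$ if $T=\{\gamma\}$, which includes the case that $x$ is maximal, and to $(\gamma,T)$ otherwise. All points strictly above $x$ are maximal, so the image of ${\uparrow}x$ consists of the image of $x$ and $T$, as required.
(b) A formula of $\mathrm{BD}_2$ is true in $V_s$ because $V_s$ has depth at most $2$; a formula true in $V_s$ is valid in all forks by (a), hence lies in $\mathrm{BD}_2$ by Lemma~\ref{lem:class}.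
(c) The definable upsets form a subalgebra. Two points that satisfy the same formulas have the same color and, by \eqref{eq:chi}, the same maximal points above them. These data determine a point of $V_s$; this is why $T=\{\gamma\}$ was excluded. Apply Lemma~\ref{lem:sub}(b).
\end{proof}

\begin{proposition}\label{prop:bd2}
A rule $\alpha/\beta$ in the variables $p_1,\dots,p_s$ is not admissible for $\mathrm{BD}_2$ if and only if there is an upset $V\subseteq V_s$ such that \textup{(1)} $\alpha$ is true at all points of $V$; \textup{(2)} $\beta$ is false at some point of $V$; \textup{(3)} for every nonempty $T\subseteq V\cap\mathrm{Col}_s$ some $v\in V$ has $\max(v)=T$.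
\end{proposition}

Condition (3) is the gluing condition that $\Phi_3$ violates and $G'$ satisfies in Example~\ref{ex:fork}.

\begin{proof}
Let $V$ satisfy (1)--(3). By (2) it is nonempty, so it contains a maximal point $\gamma_0$. Define $f:V_s\to V$ as the identity on $V$; send maximal points outside $V$ to $\gamma_0$, and send each $(\gamma,T)\notin V$ to some $v\in V$ with $\max(v)=f[T]$, which exists by (3). In the last case $f({\uparrow}(\gamma,T))=\{v\}\cup f[T]={\uparrow}v$, and on the upset $V$ and on maximal points there is nothing to check, so $f$ is a p-morphism onto $V$. By Lemma~\ref{lem:V}(c), choose $\sigma(p_i)$ defining $f^{-1}(\|p_i\|\cap V)$ in $V_s$. By Lemma~\ref{lem:pmor}(b), $x\models\sigma(\varphi)$ if and only if $f(x)\models\varphi$. So $\sigma(\alpha)$ is true in $V_s$ and $\sigma(\beta)$ is not, and $\sigma$ refutes the rule by Lemma~\ref{lem:V}(b).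

Conversely, let $\sigma$ refute the rule, with all $\sigma(p_i)$ in the variables $q_1,\dots,q_m$, and consider $V_m$ for these variables. Recolor its points by $\{p_i:x\models\sigma(p_i)\}$ and let $f$ be the p-morphism from the recolored model to $V_s$ given by Lemma~\ref{lem:V}(a). Its image $V$ is an upset, and $x\models\sigma(\varphi)$ in $V_m$ if and only if $f(x)\models\varphi$. With Lemma~\ref{lem:V}(b) this gives (1) and (2). Let $T\subseteq V\cap\mathrm{Col}_s$ be nonempty. By Lemma~\ref{lem:pmor}(a), each element of $T$ is the image of a maximal point, so $T=f[R]$ with $\emptyset\neq R\subseteq\mathrm{Col}_m$. Let $x=(\mathbf 0,R)$ if $R\ne\{\mathbf 0\}$ and $x=\mathbf 0$ otherwise. Then $\max(x)=R$, and $v=f(x)$ has $\max(v)=T$.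
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(b)}]
By Lemma~\ref{lem:class}, either Lemma~\ref{lem:tab} applies or $L=\mathrm{BD}_2$. In the latter case the condition of Proposition~\ref{prop:bd2} can be tested, since $V_s$ is finite and computable from $s$.
\end{proof}

\section{Graphs that code numbers}\label{sec:graphs}

At depth $2$ a rooted poset is described by one number, and the logics form a single chain. At depth $3$ there is room for a code. Consider a root $r$, a set $S$ of maximal points, and a middle layer whose points see either all of $S$ or at most two points of $S$. The middle points that see exactly two points draw a graph on $S$. We shall fix a class $\mathcal A$ of allowed graphs and let $L$ be the logic of the posets whose graph is allowed. The plan is as follows.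

Let $W$ be a recursively enumerable set. To each number $N$ we assign a code graph $Q_N$ and a poset $G_N$ that offers an image for every conceivable root except one: a root lying below two marked points $a,a'$ and drawing the graph $Q_N$. If $N\notin W$, graphs of all sizes that collapse onto $Q_N$ are allowed; then the missing root can always be glued in, and the rule of $G_N$ is admissible. If $N$ enters $W$ at stage $k$, only graphs of size below $Nk$ that collapse onto $Q_N$ are allowed; then a substitution that produces $a'$ only below at least $Nk$ maximal points never needs the missing point, and refutes the rule. The logic remains decidable because a formula in few variables cannot distinguish many maximal points, and to decide whether a small graph is allowed we run the enumeration of $W$ for a few steps only.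

Maximal points of the same color are indistinguishable, so we must control what happens to a graph when vertices are identified. A \emph{graph} is a pair $(S,E)$ with $S$ finite and nonempty and $E\subseteq[S]^2$, where $[S]^2$ is the set of $2$-element subsets of $S$. A \emph{quotient map} $h:(S,E)\to(S',E')$ is a surjection $h:S\to S'$ with $E'=\{h[e]:e\in E,\ |h[e]|=2\}$; then $(S',E')$ is a \emph{quotient} of $(S,E)$. Thus distinct $t,t'\in S'$ are adjacent if and only if some edge of $E$ joins $h^{-1}(t)$ to $h^{-1}(t')$. Quotient maps compose, and isomorphisms are quotient maps.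

Codes for different numbers must not be quotients of one another. Cycles fail this test: contracting an edge of the cycle $C_{N+1}$ gives $C_N$. Non-edges are more rigid, because a non-edge in a quotient constrains \emph{all} pairs of preimages. So we use complements of cycles. Let $N\ge5$, and let $C_N$ be the cycle on $\mathbb Z_N$ in which $i,i'$ are \emph{neighbors} if $i-i'=\pm1$. Let $Q_N$ be the graph on $\mathbb Z_N$ whose edges are the pairs of distinct non-neighbors; we write $Q_N$ also for its edge set. For instance $Q_5$ is the cycle $0,2,4,1,3$. A substitution may send many maximal points to the same $i\in\mathbb Z_N$, so we also need inflated versions. For $j\ge1$ let $Q_N[j]$ be the graph on $\mathbb Z_N\times\{1,\dots,j\}$ in which distinct points $(i,n),(i',n')$ are adjacent if and only if $i-i'\neq\pm1$; in particular each \emph{class} $\{i\}\times\{1,\dots,j\}$ is a clique.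

\begin{lemma}\label{lem:rigid}
If $N,N'\ge5$ and there is a quotient map $h:Q_N[j]\to Q_{N'}$, then $N=N'$.
\end{lemma}

\begin{proof}
For $n\ge5$, two distinct vertices of $C_n$ have at most one common neighbor: if $i+1$ and $i-1$ are both neighbors of $i'\neq i$, then $i'=i+2=i-2$ and $n$ divides $4$. This is the only use of $N,N'\ge5$.

For $t\in\mathbb Z_{N'}$ let $I_t\subseteq\mathbb Z_N$ be the nonempty set of all $i$ whose class meets $h^{-1}(t)$. For $t\ne t'$, the points $t,t'$ are neighbors if and only if no edge of $Q_N[j]$ joins $h^{-1}(t)$ to $h^{-1}(t')$, that is,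
\begin{equation}\label{eq:star}
t,t'\text{ are neighbors in }C_{N'}\iff\text{all } i\in I_t,\ i'\in I_{t'}\text{ are neighbors in }C_N .
\end{equation}

The sets $I_t$ are pairwise distinct. For suppose that $I_t=I_{t'}$ with $t\ne t'$. An element of $I_t$ is not its own neighbor, so $t,t'$ are not neighbors by \eqref{eq:star}. Hence $t\pm1\notin\{t,t'\}$, and \eqref{eq:star} shows that $t+1$ and $t-1$, being neighbors of $t$, are neighbors of $t'$. These are two common neighbors of $t$ and $t'$, which is impossible.

Each $I_t$ is a singleton. For if $i\ne i'$ lie in $I_t$, then by \eqref{eq:star} the nonempty sets $I_{t-1}$ and $I_{t+1}$ consist of common neighbors of $i$ and $i'$, so $I_{t-1}=I_{t+1}$ although $t-1\ne t+1$.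

The $N'$ distinct singletons $I_t$ cover $\mathbb Z_N$, so $N=N'$.
\end{proof}

A quotient of $Q_N[j]$ depends only on the images of the classes.

\begin{lemma}\label{lem:cover}
A graph $(S,E)$ is a quotient of $Q_N[j]$ if and only if there are nonempty sets $S_i\subseteq S$ $(i\in\mathbb Z_N)$ with union $S$ and $|S_i|\le j$ such that distinct $x,y\in S$ are adjacent exactly when $x\in S_i$ and $y\in S_{i'}$ for some $i,i'$ with $i-i'\ne\pm1$.
\end{lemma}

\begin{proof}
Let $h:\mathbb Z_N\times\{1,\dots,j\}\to S$ be a surjection and $S_i$ the image of the $i$-th class. Preimages of distinct points $x,y$ are distinct, so some edge of $Q_N[j]$ joins $h^{-1}(x)$ to $h^{-1}(y)$ exactly when the stated condition on $x,y$ holds. Every family $(S_i)$ of nonempty sets of size at most $j$ with union $S$ arises from some $h$.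
\end{proof}

Call a graph \emph{neutral} if it has no quotient map onto any $Q_N$ with $N\ge5$. Quotients of complete graphs are complete, quotients of edgeless graphs are edgeless, and $\emptyset\ne Q_N\neq[\mathbb Z_N]^2$; hence complete graphs, edgeless graphs and graphs with at most $4$ vertices are neutral.

Fix a $\Sigma^0_1$-complete set $W\subseteq\{5,6,\dots\}$ (shift any $\Sigma^0_1$-complete set by $5$) and an algorithm enumerating it. Let $k(N)$ be the least $k\ge1$ such that $N$ is enumerated within $k$ steps, and $k(N)=\infty$ if $N\notin W$. The function $k$ is not computable, but the relation $j<k(N)$ is decidable: run the enumeration for $j$ steps. A graph is \emph{allowed} if it is neutral or a quotient of $Q_N[j]$ for some $N\ge5$ and $1\le j<k(N)$. Let $\mathcal A$ be the class of allowed graphs.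

\begin{proposition}\label{prop:allowed}
\begin{itemize}
\item[(a)] $\mathcal A$ is closed under quotients.
\item[(b)] $\mathcal A$ is decidable.
\item[(c)] If $k(N)<\infty$, every allowed graph with a quotient map onto $Q_N$ has fewer than $N\,k(N)$ vertices.
\item[(d)] If $k(N)=\infty$ and $\ell:S\to\mathbb Z_N$ is a surjection from a finite set, then $(S,E_\ell)$ is allowed, where $E_\ell=\{\{s,s'\}\in[S]^2:\ell(s)-\ell(s')\ne\pm1\}$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Both kinds of allowed graphs are closed under quotients, since quotient maps compose.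

(b) Let $\Gamma$ have $s$ vertices. Neutrality is decidable, as only $N\le s$ must be tried. Let $\Gamma$ be non-neutral, with a quotient map onto $Q_{N'}$; then $N'\le s$. If $\Gamma$ is a quotient of $Q_N[j]$, then so is $Q_{N'}$, and $N=N'\le s$ by Lemma~\ref{lem:rigid}. Moreover, $\Gamma$ is then a quotient of $Q_N[\min(j,s)]$ by Lemma~\ref{lem:cover}, since $|S_i|\le s$. So $\Gamma$ is allowed if and only if it is a quotient of some $Q_N[j]$ with $5\le N\le s$, $1\le j\le s$ and $j<k(N)$, which is a finite test.

(c) Such a graph is not neutral, so it is a quotient of some $Q_{N'}[j]$ with $j<k(N')$. Lemma~\ref{lem:rigid} gives $N'=N$, so it has at most $Nj<N\,k(N)$ vertices.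

(d) Apply Lemma~\ref{lem:cover} with $S_i=\ell^{-1}(i)$ and $j=\max_i|S_i|<\infty=k(N)$.
\end{proof}

\section{The logic $L$ and its decidability}\label{sec:logic}

Let $S,D$ be disjoint finite nonempty sets and let $t$ assign to each $u\in D$ a nonempty set $t(u)\subseteq S$, in such a way that each $u$ has $|t(u)|\le2$ or $t(u)=S$, and \emph{some} $u$ has $t(u)=S$. Let $F(S,D,t)$ be the poset on $\{r\}\cup D\cup S$ in which $r$ lies below all other points, $u<s$ for $s\in t(u)$, and there are no other strict relations. It has depth $3$. Its \emph{graph} is $(S,E)$ with $E=\{t(u):u\in D,\ |t(u)|=2\}$. Let $\mathcal C$ be the class of all $F(S,D,t)$ whose graph is allowed; it contains the three-element chain. Put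
\[
L=\mathrm{Log}(\mathcal C).
\]

As at depth $2$, we collect all models for $q_0,\dots,q_m$ on members of $\mathcal C$, after identifying points of the same type, in one finite model $U_m$. Let $\mathrm{Col}$ be the set of colors for $q_0,\dots,q_m$. The points of $U_m$ are:
\begin{itemize}
\item \emph{maximal points} $\gamma\in\mathrm{Col}$;
\item \emph{middle points} $(\gamma,T)$ with $\emptyset\ne T\subseteq\mathrm{Col}$ and $\gamma\subseteq\delta$ for all $\delta\in T$, lying below exactly the elements of $T$;
\item \emph{bottom points} $(\gamma,S,D)$, where $\emptyset\neq S\subseteq\mathrm{Col}$ and $D$ is a set of middle points $(\gamma',T)$ with $T\subseteq S$ and $\gamma\subseteq\gamma'$, such that $F(S,D,t)$ with $t(\gamma',T)=T$ is defined and belongs to $\mathcal C$; such a point lies below exactly the elements of $D\cup S$.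
\end{itemize}
The color of each point is its $\gamma$. Colors increase upward; for a bottom point and $\delta\in S$ this holds because some $(\gamma',S)$ lies in $D$. For a bottom point $x$, the poset ${\uparrow}x$ is a copy of $F(S,D,t)\in\mathcal C$. The model $U_m$ is finite, and it is computable from $m$ by Proposition~\ref{prop:allowed}(b).

\begin{lemma}\label{lem:U}
A formula $\varphi$ in $q_0,\dots,q_m$ belongs to $L$ if and only if it is true in $U_m$. Hence $L$ is decidable and locally tabular.
\end{lemma}

\begin{proof}
Let $M$ be a model on $F(S,D,t)\in\mathcal C$ with graph $(S,E)$. Define $\pi:M\to U_m$ by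
\[
\pi(s)=\mathrm{col}(s),\qquad \pi(u)=(\mathrm{col}(u),\mathrm{col}[t(u)]),\qquad \pi(r)=(\mathrm{col}(r),S',\pi[D]),
\]
for $s\in S$, $u\in D$, where $S'=\mathrm{col}[S]$. Each $\pi(u)$ is a middle point whose second component has at most two elements or equals $S'$, and equality occurs for some $u$. To see that $\pi(r)$ is a bottom point it remains to check that the graph $(S',E')$ with $E'=\{\mathrm{col}[t(u)]:|\mathrm{col}[t(u)]|=2\}$ is allowed. If $|S'|\le2$, it is neutral. If $|S'|\ge3$, then $|\mathrm{col}[t(u)]|=2$ forces $t(u)\neq S$, hence $|t(u)|=2$; so $\mathrm{col}:(S,E)\to(S',E')$ is a quotient map and Proposition~\ref{prop:allowed}(a) applies. The map $\pi$ preserves colors, and $\pi({\uparrow}u)=\{\pi(u)\}\cup\mathrm{col}[t(u)]$, $\pi({\uparrow}r)=\{\pi(r)\}\cup\pi[D]\cup S'$, so it is a p-morphism. Hence a formula true in $U_m$ is true in $M$, and so lies in $L$.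

Conversely, let $\varphi\in L$. Then $\varphi$ is true at all bottom points, and every point lies above one. Indeed, a maximal point $\gamma$ lies above $(\gamma,\{\gamma\})$, and a middle point $(\gamma,T)$ lies above $(\mathbf 0,T,\{(\gamma,T)\})$, whose graph is edgeless or has two vertices, hence is neutral.

Every formula has its variables among $q_0,\dots,q_m$ for some $m$, up to renaming, so $L$ is decidable. Two formulas in $q_0,\dots,q_m$ are $L$-equivalent if and only if they have the same truth set in the finite model $U_m$.
\end{proof}

\section{The posets $G_N$, and admissibility for $N\notin W$}\label{sec:adm}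

Fix $N\ge5$. The poset $G_N$ has the following points.
\begin{itemize}
\item Maximal points $i\in\mathbb Z_N$.
\item Middle points $d_T$ for $T\subseteq\mathbb Z_N$ with $2\le|T|<N$, below exactly the elements of $T$; and two points $a,a'$, each below exactly the elements of $\mathbb Z_N$.
\item Bottom points $b_{T,E}$ for $T\subseteq\mathbb Z_N$ with $3\le|T|<N$ and $\emptyset\ne E\subseteq[T]^2$, strictly below exactly $d_T$, the $d_e$ with $e\in E$, and the elements of $T$.
\item Bottom points $b_{A,E}$ for $\emptyset\ne A\subseteq\{a,a'\}$ and $E\subseteq[\mathbb Z_N]^2$, strictly below exactly the elements of $A$, the $d_e$ with $e\in E$, and the elements of $\mathbb Z_N$; here the pairs with $|A|=1$, $E=\emptyset$ and the pair $(A,E)=(\{a,a'\},Q_N)$ are excluded.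
\end{itemize}
The cases with $E=\emptyset$ that were left out are covered by middle points: we put $b_{T,\emptyset}=d_T$ for $3\le|T|<N$ and $b_{\{c\},\emptyset}=c$ for $c\in\{a,a'\}$, and also $d_{\{i\}}=i$. Only one point is genuinely missing, namely $b_{\{a,a'\},Q_N}$ (Figure~\ref{fig:missing}). Sorting the points $v$ by $\max(v)$, we read off:
\begin{itemize}
\item[(G1)] if $1\le|T|\le2$, then $d_T$ is the only point with $\max(v)=T$;
\item[(G2)] if $3\le|T|<N$, the points with $\max(v)=T$ are the $b_{T,E}$ with $E\subseteq[T]^2$, and ${\uparrow}b_{T,E}=\{b_{T,E},d_T\}\cup\{d_e:e\in E\}\cup T$;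
\item[(G3)] the points with $\max(v)=\mathbb Z_N$ are the $b_{A,E}$ with $\emptyset\neq A\subseteq\{a,a'\}$, $E\subseteq[\mathbb Z_N]^2$, $(A,E)\neq(\{a,a'\},Q_N)$, and ${\uparrow}b_{A,E}=\{b_{A,E}\}\cup A\cup\{d_e:e\in E\}\cup\mathbb Z_N$.
\end{itemize}
In (G2) and (G3), $E$ is the set of pairs $e$ with $v\le d_e$, and in (G3), $A$ is the set of $c\in\{a,a'\}$ with $v\le c$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95,yscale=0.85]
\foreach \x in {0,1,2,3,4} \node (t\x) at (2*\x,4) {$\x$};
\node (a) at (-1.5,2) {$a$};
\node (b) at (9.5,2) {$a'$};
\foreach \x/\y/\z in {0/2/1,0/3/2.5,1/3/4,1/4/5.5,2/4/7} {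
  \node (d\x\y) at (\z,2) {$d_{\{\x,\y\}}$};
  \draw[thick] (d\x\y) -- (t\x);
  \draw[thick] (d\x\y) -- (t\y);
}
\foreach \x in {0,1,2,3,4} { \draw[gray] (a) -- (t\x); \draw[gray] (b) -- (t\x); }
\node[draw,circle,dashed] (w) at (4,0) {$?$};
\foreach \x in {a,b,d02,d03,d13,d14,d24} \draw[dashed] (w) -- (\x);
\end{tikzpicture}
\caption{The point missing from $G_5$. The points $a,a'$ lie below all five maximal points, and the five points $d_e$ shown draw the graph $Q_5$ on them. No point of $G_5$ lies strictly below exactly these seven middle points and the five maximal points.}\label{fig:missing}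
\end{figure}

Let $g=b_{\{a,a'\},[\mathbb Z_N]^2}$, a minimal point, which exists because $Q_N\neq[\mathbb Z_N]^2$. Let $\mathsf R_N=\mathsf R_{G_N,g}$. The rule $\mathsf R_N$ is computable from $N$ and does not depend on $W$. The role of $g$ is to force $a$ and $a'$ to appear over one common set $S$ of maximal points. Two marked points are needed because, when $k(N)\ge2$, the class $\mathcal C$ does contain posets with graph $Q_N$; their roots need a place to go, which will be $b_{\{a\},Q_N}$.

\begin{proposition}\label{prop:A}
If $k(N)=\infty$, then $\mathsf R_N$ is admissible for $L$.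
\end{proposition}

\begin{proof}
Suppose that $\sigma$ refutes $\mathsf R_N$. By Lemma~\ref{lem:rule} there are a model $M$ on some $F(S,D,t)\in\mathcal C$ and a point $x$ with $f(x)=g$, where $f=f_M$. Since $f({\uparrow}x)={\uparrow}g$, there are $u,u'\ge x$ with $f(u)=a$ and $f(u')=a'$. They are distinct, different from $x$, and not maximal by Lemma~\ref{lem:pmor}(a). So $x=r$ and $u,u'\in D$. By Lemma~\ref{lem:pmor}(a) again, $f[t(u)]=\max(a)=\mathbb Z_N$, so $|t(u)|\ge5$ and $t(u)=S$; the same argument gives $t(u')=S$. In particular $\ell=f|_S$ maps $S$ onto $\mathbb Z_N$.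

We keep $S$, $u$, $u'$ and glue in a new graph and a new root. Let $F^*=F(S,\{u,u'\}\cup E_\ell,t^*)$ with $t^*(u)=t^*(u')=S$ and $t^*(e)=e$ for $e\in E_\ell$, and call its root $r^*$. As $|S|\ge5$, its graph is $(S,E_\ell)$, which is allowed by Proposition~\ref{prop:allowed}(d); this is where $k(N)=\infty$ is used, since nothing bounds $|S|$. So $F^*\in\mathcal C$. Let $M^*$ be the model on $F^*$ with the colors of $M$ on $S\cup\{u,u'\}$ and color $\mathbf 0$ elsewhere. Since $\sigma(\Delta_{G_N})\in L$, the map $f^*=f_{M^*}$ exists, and it agrees with $f$ on $S\cup\{u,u'\}$, where $M$ and $M^*$ have the same submodels ${\uparrow}y$. For $e\in E_\ell$ we have $\max(f^*(e))=\ell[e]$, so $f^*(e)=d_{\ell[e]}$ by (G1). This is a maximal point if $|\ell[e]|=1$, and since $\ell$ is onto, the sets $\ell[e]$ of size $2$ are exactly the edges of $Q_N$. For $w=f^*(r^*)$ we obtain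
\[
{\uparrow}w=f^*(F^*)=\{w\}\cup\{a,a'\}\cup\{d_e:e\in Q_N\}\cup\mathbb Z_N .
\]
By (G3), $w=b_{A,E}$ with $A=\{a,a'\}$ and $E=Q_N$, and there is no such point.
\end{proof}

\section{A refuting substitution for $N\in W$}\label{sec:nonadm}

\begin{proposition}\label{prop:B}
If $k(N)<\infty$, then $\mathsf R_N$ is not admissible for $L$.
\end{proposition}

By Lemmas~\ref{lem:rule} and \ref{lem:U} it suffices to find $m$ and a p-morphism $f:U_m\to G_N$ that hits $g$ and has all preimages $f^{-1}(X)$, $X\in\mathrm{Up}(G_N)$, definable. Once $f$ is chosen on the maximal points, say by $\lambda:\mathrm{Col}\to\mathbb Z_N$, the only freedom on middle points $(\gamma,T)$ with $\lambda[T]=\mathbb Z_N$ is the choice between $a$ and $a'$. The obvious choice is to let the variable $q_0$ decide. The following case shows why the size of $T$ must be consulted too. Let $\varepsilon=\{q_0\}$.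

\begin{example}\label{ex:five}
Suppose that $N=5$ and $k(5)=2$, so that $Q_5$ is allowed. Let $S=\{\gamma_i:i\in\mathbb Z_5\}$ consist of five colors containing $q_0$ with $\lambda(\gamma_i)=i$, and let $D$ consist of $(\mathbf 0,S)$, $(\varepsilon,S)$ and the five points $(\mathbf 0,\{\gamma_i,\gamma_{i+2}\})$. Then $x=(\mathbf 0,S,D)$ is a bottom point with graph isomorphic to $Q_5$. If $f(\mathbf 0,S)=a$ and $f(\varepsilon,S)=a'$, then $f(x)$ has to be the missing point of Figure~\ref{fig:missing}. But by Proposition~\ref{prop:allowed}(c) this can happen only for $|S|<10$. If we use $a'$ only when $|S|\ge10$, both points go to $a$, and $f(x)=b_{\{a\},Q_5}$ is available.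
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $G=G_N$ and $K=N\,k(N)$. Choose $m$ with $2^m\ge K$ and let $U=U_m$. There are $2^m$ colors containing $q_0$; let $S_0$ be a set of $K$ of them. As $K\ge N$, there is a map $\lambda:\mathrm{Col}\to\mathbb Z_N$ with $\lambda[S_0]=\mathbb Z_N$.

\medskip\noindent\emph{Step 1: the map $f:U\to G$.} For a maximal point put $f(\gamma)=\lambda(\gamma)$. For a middle point put
\[
f(\gamma,T)=\begin{cases} d_{\lambda[T]}&\text{if }\lambda[T]\ne\mathbb Z_N,\\
a'&\text{if }\lambda[T]=\mathbb Z_N,\ |T|\ge K\text{ and }q_0\in\gamma,\\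
a&\text{otherwise.}\end{cases}
\]
For a bottom point $x=(\gamma,S,D)$ let $S'=\lambda[S]$ and
\[
A_x=\{f(\gamma',S):(\gamma',S)\in D\}\ne\emptyset,\qquad E_x=\{\lambda[T]:(\gamma',T)\in D,\ |\lambda[T]|=2\},
\]
and put $f(x)=d_{S'}$ if $|S'|\le2$, $f(x)=b_{S',E_x}$ if $3\le|S'|<N$, and $f(x)=b_{A_x,E_x}$ if $S'=\mathbb Z_N$. In the first two cases $A_x=\{d_{S'}\}$, and in the last case $A_x\subseteq\{a,a'\}$.

We must check that $(A_x,E_x)\neq(\{a,a'\},Q_N)$ when $S'=\mathbb Z_N$. Let $(S,E)\in\mathcal A$ be the graph of ${\uparrow}x$. If $(\gamma',T)\in D$ and $|\lambda[T]|=2$, then $T\ne S$, so $|T|=2$. Hence $\lambda:(S,E)\to(\mathbb Z_N,E_x)$ is a quotient map. If $E_x=Q_N$, then $|S|<K$ by Proposition~\ref{prop:allowed}(c), so $f(\gamma',S)=a$ for all $(\gamma',S)\in D$, and $A_x=\{a\}$.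

\medskip\noindent\emph{Step 2: $f$ is a p-morphism.} Maximal points go to maximal points. For a middle point $x=(\gamma,T)$, $f({\uparrow}x)=\{f(x)\}\cup\lambda[T]={\uparrow}f(x)$ in all three cases. Let $x=(\gamma,S,D)$. If $|S'|\le2$, each $(\gamma',T)\in D$ goes to $d_{\lambda[T]}$ with $\emptyset\neq\lambda[T]\subseteq S'$, which is $d_{S'}$ or an element of $S'$; so $f({\uparrow}x)=\{d_{S'}\}\cup S'={\uparrow}f(x)$. If $|S'|\ge3$, the points $(\gamma',S)\in D$ have image $A_x$, and the points $(\gamma',T)\in D$ with $|T|\le2$ go to elements of $S'$ or to points $d_e$, where exactly the $e\in E_x$ occur. So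
\[
f({\uparrow}x)=\{f(x)\}\cup A_x\cup\{d_e:e\in E_x\}\cup S',
\]
and this is ${\uparrow}f(x)$ by (G2) and (G3).

\medskip\noindent\emph{Step 3: $f$ hits $g$.} Let $x_0=(\mathbf 0,S_0,D_0)$ with $D_0=\{(\mathbf 0,S_0),(\varepsilon,S_0)\}\cup\{(\mathbf 0,e):e\in[S_0]^2\}$. Here $(\varepsilon,S_0)$ is a middle point because all colors in $S_0$ contain $q_0$. The graph of ${\uparrow}x_0$ is complete, hence neutral, so $x_0\in U$. From $|S_0|=K$ and $\lambda[S_0]=\mathbb Z_N$ we get $f(\mathbf 0,S_0)=a$, $f(\varepsilon,S_0)=a'$ and $E_{x_0}=[\mathbb Z_N]^2$. Thus $f(x_0)=g$.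

\medskip\noindent\emph{Step 4: $\{i\}$ and ${\uparrow}a'$ have definable preimages.} Unlike in $V_s$, not every upset of $U$ is definable: $\gamma$ and $(\gamma,\{\gamma\})$ satisfy the same formulas. So we apply Lemma~\ref{lem:sub} in $G$. Let $H$ be the set of all $X\in\mathrm{Up}(G)$ with $f^{-1}(X)$ definable in $U$; it is a subalgebra by Lemma~\ref{lem:pmor}(b). We place a few sets in $H$ by hand and then show that they separate all points.

In $U$, a maximal point equals its color, and $\max(f(x))=\lambda[\max(x)]$. For $i\in\mathbb Z_N$ let $\theta_i=\neg\bigvee_{\lambda(\gamma)\neq i}\chi_\gamma$. By \eqref{eq:chi} and (G1), $x\models\theta_i$ if and only if $\lambda[\max(x)]=\{i\}$, if and only if $f(x)=i$. So $\{i\}\in H$. Call $x$ \emph{single} if $f(x)\in\mathbb Z_N$, and let $\Theta=\bigvee_i\theta_i$; then $x\models\Theta$ if and only if $x$ is single. Maximal points are single, and points above single points are single.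

The formula $\xi\to\Theta$ holds at $x$ if and only if $\xi$ fails at every non-single $y\ge x$. With this device we transcribe the three conditions in the definition of $f(\gamma,T)=a'$:
\[
\psi_1=\bigwedge_{i\in\mathbb Z_N}\Bigl(\neg\bigvee_{\lambda(\gamma)=i}\chi_\gamma\to\Theta\Bigr),\qquad
\psi_2=\bigwedge_{R\subseteq\mathrm{Col},\ |R|<K}\Bigl(\neg\bigvee_{\gamma\notin R}\chi_\gamma\to\Theta\Bigr),\qquad
\psi_3=(q_0\to\Theta)\to\Theta .
\]
Let $\psi=\psi_1\wedge\psi_2\wedge\psi_3$. By \eqref{eq:chi}, $x\models\psi$ if and only if every non-single $y\ge x$ satisfies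
\[
(1)\ \lambda[\max(y)]=\mathbb Z_N,\qquad(2)\ |\max(y)|\ge K,\qquad(3)\ z\models q_0\text{ for some non-single }z\ge y.
\]
We claim that $x\models\psi$ if and only if $f(x)\in{\uparrow}a'=\{a'\}\cup\mathbb Z_N$. If $x$ is single, both sides hold. If $x$ is not single, the right side says $f(x)=a'$. For a non-single middle point $x=(\gamma,T)$, the only non-single point above $x$ is $x$, so $x\models\psi$ says $\lambda[T]=\mathbb Z_N$, $|T|\ge K$, $q_0\in\gamma$, that is, $f(x)=a'$.

Let $x=(\gamma,S,D)$ be a non-single bottom point, and fix $y_0=(\gamma',S)\in D$, which is non-single since $\max(y_0)=\max(x)$. Suppose that $f(x)=a'$. As $f({\uparrow}x)={\uparrow}a'$, every non-single $y\in D$ goes to $a'$, and so satisfies (1)--(3) by the previous case. In particular $y_0$ does, and (1)--(3) pass from $y_0$ to $x$. So $x\models\psi$. Conversely, suppose that $x\models\psi$. Every non-single $y\in D$ satisfies $\psi$, so $f(y)=a'$. By (1), $S'=\mathbb Z_N$. The points $(\gamma'',S)\in D$ are non-single, so $A_x=\{a'\}$. A point $(\gamma'',T)\in D$ with $|\lambda[T]|=2$ would be non-single with image $d_{\lambda[T]}\neq a'$, so $E_x=\emptyset$.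 Thus $f(x)=b_{\{a'\},\emptyset}=a'$. This proves the claim, and ${\uparrow}a'\in H$.

\medskip\noindent\emph{Step 5: $H=\mathrm{Up}(G)$.} Let $\equiv$ be the relation of Lemma~\ref{lem:sub} for $H$. We work down from the top; (i) and (ii) hold for any points $v\equiv w$.

(i) $\max(v)=\max(w)$. If $i\in\max(v)$, Lemma~\ref{lem:sub}(a) gives $w_1\ge w$ with $w_1\equiv i$, and $w_1=i$ because $\{i\}\in H$. The reverse inclusion holds by symmetry.

(ii) For $e\in[\mathbb Z_N]^2$, $v\le d_e$ if and only if $w\le d_e$. If $v\le d_e$, there is $w_1\ge w$ with $w_1\equiv d_e$; by (i), $\max(w_1)=e$, and $w_1=d_e$ by (G1).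

Now let $v\equiv w$ and $T=\max(v)=\max(w)$. If $|T|\le2$, then $v=w$ by (G1), and if $3\le|T|<N$, then $v=w$ by (ii) and (G2). Let $T=\mathbb Z_N$. By (ii) and (G3) it suffices to show that $v\le c$ implies $w\le c$ for $c\in\{a,a'\}$, and then use symmetry. Take $w_1\ge w$ with $w_1\equiv c$. By (i) and (ii), $\max(w_1)=\mathbb Z_N$ and $w_1$ lies below no $d_e$ with $|e|=2$, so $w_1\in\{a,a',b_{\{a,a'\},\emptyset}\}$ by (G3). Since ${\uparrow}a'\in H$ separates $a'$ from $a$, the point $w_1$ is $c$ or $b_{\{a,a'\},\emptyset}$, and in both cases $w\le w_1\le c$. So $\equiv$ is equality, and $H=\mathrm{Up}(G)$ by Lemma~\ref{lem:sub}(b).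

\medskip\noindent\emph{Conclusion.} Let $\sigma(p_X)$ be a formula in $q_0,\dots,q_m$ defining $f^{-1}(X)$ in $U$. By Lemma~\ref{lem:rule}, $\sigma(\Delta_G)$ is true in $U$ and $\sigma(p_{G\setminus\{g\}})$ is false at $x_0$. By Lemma~\ref{lem:U}, the first formula is in $L$ and the second is not.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The logic $L=\mathrm{Log}(\mathcal C)$ is intermediate, all members of $\mathcal C$ are finite posets of depth $3$, and $L$ is decidable and locally tabular by Lemma~\ref{lem:U}. By Propositions~\ref{prop:A} and \ref{prop:B}, for $N\ge5$ the rule $\mathsf R_N$ is admissible for $L$ if and only if $N\notin W$, and $N\mapsto\mathsf R_N$ is computable. Let $Y$ be a $\Pi^0_1$ set and $c$ a computable function with $n\notin Y\iff c(n)\in W$. Then $n\in Y$ if and only if $\mathsf R_{c'(n)}$ is admissible, where $c'(n)=c(n)$ if $c(n)\ge5$ and otherwise $c'(n)$ is a fixed number $N_0\ge5$ outside $W$; such $N_0$ exists because $W$ is undecidable. Together with Theorem~\ref{thm:sharp}(a), this shows that the admissibility problem of $L$ is $\Pi^0_1$-complete, and in particular undecidable.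
\end{proof}

\begin{remark}
The substitution in Proposition~\ref{prop:B} uses a number of variables that grows with the running time $k(N)$. Some such growth is unavoidable. If a computable function $m(N)$ were such that every non-admissible $\mathsf R_N$ is refuted by a substitution into $q_0,\dots,q_{m(N)}$, we could list the definable upsets of $U_{m(N)}$, test the finitely many assignments of them to the variables $p_X$, and so decide $W$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{AN} Sergei Artemov, Anil Nerode (Eds.), \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/64114/1/43.pdf}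
\end{thebibliography}
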